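# Stably equal second homotopy modules and the failure of additivity for the regular genus

Throughout, manifolds are closed, connected and PL unless a boundary is mentioned, $\#$ is connected sum, $n\ge 2$ is a dimension, and
$$W_n=S^2\times S^{n-2}.$$

## 1. Modules glued from two rank-one pieces

Let $F$ be the free group on $a,b$, let $C_4=\langle x\rangle$ be cyclic of order $4$, and put $\pi=C_4\times F$, $\Lambda=\mathbb Z[\pi]$. Modules are left modules. The polynomial $x^4-1$ splits as $(x^2-1)(x^2+1)$, and we cut $\Lambda$ accordingly:

- $\Lambda_1=\Lambda/(x^2-1)=\mathbb Z[C_2\times F]$,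
- $\Lambda_2=\Lambda/(x^2+1)=\mathbb Z[i][F]$, where $x$ acts as $i$,
- $\Lambda_0=\Lambda/(x^2-1,2)=\Lambda/(x^2-1,x^2+1)=\mathbb F_2[F]\oplus z\,\mathbb F_2[F]$, where $z=x-1$.

In $\Lambda_0$ the element $z$ is central and $z^2=x^2-2x+1=2-2x=0$. Let $p_i:\Lambda_i\to\Lambda_0$ ($i=1,2$) be the projections. They are onto with $\ker p_i=2\Lambda_i$, since $x^2+1=2$ in $\Lambda_1$ and $x^2-1=-2$ in $\Lambda_2$.

The ring $\Lambda$ is the fiber product $\Lambda_1\times_{\Lambda_0}\Lambda_2$. Indeed $\Lambda/(\mathfrak a\cap\mathfrak b)=\Lambda/\mathfrak a\times_{\Lambda/(\mathfrak a+\mathfrak b)}\Lambda/\mathfrak b$ for ideals $\mathfrak a,\mathfrak b$. If $y\in(x^2-1)\cap(x^2+1)$, then $(x^2+1)y=0=(x^2-1)y$ because $x^4=1$. So $2y=0$, and $y=0$.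

Now twist the gluing. For a unit $w\in\Lambda_0^*$ put
$$P(w)=\{(y_1,y_2)\in\Lambda_1\times\Lambda_2:\ p_1(y_1)\,w=p_2(y_2)\}.$$
This is a left $\Lambda$-module, and $P(1)=\Lambda$.

**Example.** Not every twist matters. If $w=p_1(\mu)$ with $\mu\in\Lambda_1^*$, then $(y_1,y_2)\mapsto(y_1\mu,y_2)$ is an isomorphism $P(w)\cong P(1)=\Lambda$. For instance $w=1+z$ is the image of the unit $x\in\Lambda_1$, so $P(1+z)\cong\Lambda$.

The twists we want are
$$c_j=a^jb-ba^j\in\mathbb F_2[F],\qquad w_j=1+zc_j,\qquad P_j=P(w_j)\qquad(j\ge1).$$
Since $z^2=0$ and $2=0$ in $\Lambda_0$, $w_j^2=1$, so $w_j$ is a unit. A map $\psi$ between $\Lambda$-modules is *$\theta$-semilinear*, for $\theta\in\mathrm{Aut}(\pi)$, if it is additive and $\psi(\lambda y)=\theta(\lambda)\psi(y)$. The whole lecture turns on the following statement.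

**Proposition 1.** (a) $P_j\oplus\Lambda\cong\Lambda^2$ for every $j\ge1$. (b) If there are $\theta\in\mathrm{Aut}(\pi)$ and a $\theta$-semilinear bijection $P_j\to P_l$ with $j,l\ge 1$, then $j=l$.

So there are infinitely many different modules, and one free summand makes them all equal. What this is for: $P_j$ will be $\pi_2$ of a finite $3$-complex $X_j$, and then $\pi_2$ of an $n$-manifold $M_j$, the boundary of a thickening of $X_j$ in $\mathbb R^{n+1}$. The free summand will be a wedge summand $S^2$ of complexes, and then a connected summand $W_n$ of manifolds. The $M_j$ will all become the same manifold after one connected sum with $W_n$. An invariant of $M$ that controls $\pi_1$ and $\pi_2$ up to finitely many possibilities must then be unbounded on the $M_j$ and constant on the $M_j\# W_n$. Such an invariant cannot be additive. The invariant we have in mind is the regular genus.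

## 2. Regular genus and the additivity conjecture

**Definition (colored graphs and gems).** Let $\Delta_n=\{0,\dots,n\}$. An *$(n+1)$-colored graph* $(\Gamma,\gamma)$ is a finite connected multigraph without loops, regular of degree $n+1$, with a proper edge-coloring $\gamma:E(\Gamma)\to\Delta_n$. It determines an $n$-dimensional pseudocomplex $K(\Gamma)$. Take one $n$-simplex for each vertex of $\Gamma$, with its vertices labelled injectively by $\Delta_n$. For each edge of color $c$ identify the two $(n-1)$-faces opposite to the vertices labelled $c$, matching labels. $\Gamma$ is a *gem* of $M^n$ if $|K(\Gamma)|\cong M^n$. It is a *crystallization* if moreover deleting all $c$-colored edges leaves a connected graph, for each color $c$. Every closed PL $n$-manifold admits a crystallization (Pezzana).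

**Definition (regular genus).** Let $p$ be the number of vertices of $\Gamma$ and $g_{ij}$ the number of cycles with colors $\{i,j\}$. For a cyclic permutation $\varepsilon=(\varepsilon_0,\dots,\varepsilon_n)$ of $\Delta_n$, glue a disc to $\Gamma$ along every $\{\varepsilon_i,\varepsilon_{i+1}\}$-cycle (indices mod $n+1$). Each edge lies on exactly two of these discs, and around each vertex the discs follow each other in the cyclic order $\varepsilon$, so the result is a closed surface $F_\varepsilon$. Counting vertices, edges and discs,
$$\chi(F_\varepsilon)=\sum_{i=0}^n g_{\varepsilon_i\varepsilon_{i+1}}+\frac{(1-n)p}{2}.$$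
Put $\rho_\varepsilon(\Gamma)=1-\chi(F_\varepsilon)/2$ (the genus, or half the non-orientable genus), $\rho(\Gamma)=\min_\varepsilon\rho_\varepsilon(\Gamma)$ and $G(M^n)=\min\rho(\Gamma)$ over all crystallizations $\Gamma$ of $M^n$.

**Examples by hand.** (1) Two vertices joined by $n+1$ edges, one of each color: two $n$-simplices glued along their boundaries, so a crystallization of $S^n$. Here $p=2$, all $g_{ij}=1$, $\chi(F_\varepsilon)=(n+1)+(1-n)=2$ and $\rho_\varepsilon=0$.

(2) $n=2$ and $K_{3,3}$ with vertices $x_i,y_i$ ($i$ mod $3$) and the edge $x_iy_{i+c}$ colored $c$. Any two colors form one hexagon, so $\chi(F_\varepsilon)=3-3=0$. The graph is bipartite, and this is the torus with $\rho=1$. The graph $K_4$ with its proper $3$-coloring has $p=4$ and all $g_{ij}=1$, so $\chi=3-2=1$. This is the projective plane, with $\rho=\frac12$.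

We quote the following facts. For $n\ge3$, $G(M^n)$ is a non-negative integer PL invariant. For every $n\ge 2$, $G(M^n)=0$ if and only if $M^n\cong S^n$. For $n\ge3$, $G(M^n)\ge\operatorname{rk}\pi_1(M^n)$, the minimal number of generators. For every $n$, $G(M_1\#M_2)\le G(M_1)+G(M_2)$.

**Conjecture $I_n$.** $G(M_1^n\#M_2^n)=G(M_1^n)+G(M_2^n)$ for any closed (orientable) PL $n$-manifolds $M_1^n,M_2^n$.

The manifolds range over closed, connected, orientable ones, and the equality is asserted for every choice of orientations used to form the sum. The task is to decide whether $I_n$ holds for every $n\ge2$.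

**Small cases.** If $M_2=S^n$, then equality holds, as $G(S^n)=0$. For $n=2$ the formula reads $\chi(F_\varepsilon)=g_{01}+g_{02}+g_{12}-p/2$, which is $\chi(|K(\Gamma)|)$ (there are $p$ triangles, $3p/2$ edges, and vertices counted by the $g_{ij}$). So $G$ is the usual genus and $I_2$ is true. $I_3$ is true by Gagliardi's theorem that $G$ is the Heegaard genus of orientable $3$-manifolds and Haken's theorem that Heegaard genus is additive.

**The approach through the rank.** The sensible first try is to use the lower bound. By Grushko's theorem the rank is additive under free products. So if $n\ge3$ and $G(M_i)=\operatorname{rk}\pi_1(M_i)$ for $i=1,2$, then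
$$G(M_1)+G(M_2)=\operatorname{rk}\pi_1(M_1\#M_2)\le G(M_1\#M_2)\le G(M_1)+G(M_2),$$
and equality holds. This stops as soon as $G>\operatorname{rk}\pi_1$ for one summand. The simplest such summand, for $n\ge4$, is $W_n$. It is simply connected and not a sphere, so its rank is $0$ and $G(W_n)>0$, and $\pi_1$ cannot tell $M$ from $M\#W_n$. What does change is $\pi_2$. So we should ask how much of $\pi_2$ the regular genus sees, and there the conjecture breaks.

**Theorem 1.** Let $n\ge7$. There are closed connected orientable PL $n$-manifolds $Q$ and $M_1,M_2,\dots$ such that, for all choices of orientations, $M_j\#W_n\cong Q$ for all $j$, while $G(M_j)\to\infty$. Hence for all but finitely many $j$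
$$G(M_j\#W_n)=G(Q)<G(M_j)\le G(M_j)+G(W_n),$$
so $(M_j,W_n)$ is a counterexample to $I_n$.

**Theorem 2.** (i) Theorem 1 also holds for $n=6$. (ii) $I_5$ is false. The proof of (ii), and only that proof, uses a quoted theorem on $2$-complexes, stated in Section 9.

So the assertion that $I_n$ holds for every $n\ge2$ is false, and $I_n$ fails for every $n\ge5$. For $n\ge6$ the defect $G(M)+G(W_n)-G(M\#W_n)$ is even unbounded over closed orientable $M$: take $M=M_j$. The case $n=4$ is not settled here.

**Definition (second Postnikov section).** For a connected complex $X$, $X\to P_2(X)$ is a map that is an isomorphism on $\pi_1,\pi_2$ to a space with $\pi_k=0$ for $k\ge3$. It is unique and natural up to homotopy. For example, $P_2(S^2\times S^m)\simeq\mathbb{CP}^\infty$ for $m\ge3$. A map is *$3$-connected* if it is bijective on $\pi_0,\pi_1,\pi_2$ and surjective on $\pi_3$. A $3$-connected map induces isomorphisms on all homotopy groups of $P_2$, so it induces an equivalence of $P_2$. An equivalence $P_2(X)\simeq P_2(X')$ gives an isomorphism $\theta$ of fundamental groups and a $\theta$-semilinear bijection $\pi_2(X)\to\pi_2(X')$.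

## 3. One free summand erases the twist

**Step 1: write $\mathrm{diag}(w_j,1)$ as a product of elementary matrices over $\Lambda_0$.** This is for lifting it to an invertible matrix over $\Lambda_2$. Put
$$r=za^j,\quad s=b,\quad u=1+rs=1+za^jb,\quad v=1+sr=1+zba^j .$$
Since $z^2=0$ and $2=0$, we have $u^2=v^2=1$. Moreover
$$uv^{-1}=(1+za^jb)(1+zba^j)=1+z(a^jb+ba^j)=w_j .$$
From $su=s+srs=vs$ we get $su^{-1}=v^{-1}s$, hence $1-su^{-1}r=1-v^{-1}sr=v^{-1}(v-sr)=v^{-1}$. Now multiply out
$$\begin{pmatrix}1&0\\-su^{-1}&1\end{pmatrix}\begin{pmatrix}1&r\\0&1\end{pmatrix}\begin{pmatrix}1&0\\s&1\end{pmatrix}\begin{pmatrix}1&-u^{-1}r\\0&1\end{pmatrix}.$$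
The middle two factors give $\begin{pmatrix}u&r\\s&1\end{pmatrix}$. The right factor turns this into $\begin{pmatrix}u&0\\s&1-su^{-1}r\end{pmatrix}=\begin{pmatrix}u&0\\s&v^{-1}\end{pmatrix}$, and the left factor clears the entry $s$. The product is $\mathrm{diag}(u,v^{-1})$.

For any unit $t$,
$$\begin{pmatrix}1&t\\0&1\end{pmatrix}\begin{pmatrix}1&0\\-t^{-1}&1\end{pmatrix}\begin{pmatrix}1&t\\0&1\end{pmatrix}=\begin{pmatrix}0&t\\-t^{-1}&0\end{pmatrix},\qquad\begin{pmatrix}0&t\\-t^{-1}&0\end{pmatrix}\begin{pmatrix}0&-1\\1&0\end{pmatrix}=\begin{pmatrix}t&0\\0&t^{-1}\end{pmatrix},$$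
and the matrix $\begin{pmatrix}0&-1\\1&0\end{pmatrix}$ is the case $t=-1$ of the first product. So $\mathrm{diag}(t,t^{-1})$ is a product of elementary matrices (Whitehead's lemma). With $t=v^{-1}$,
$$D=\mathrm{diag}(u,v^{-1})\,\mathrm{diag}(v^{-1},v)=\mathrm{diag}(w_j,1)$$
is a product of elementary matrices over $\Lambda_0$.

**Remark.** This is why $c_j$ is a difference. Over the commutative quotient $\mathbb F_2[F^{ab}][z]/(z^2)$ of $\Lambda_0$, elementary matrices have determinant $1$. So $\mathrm{diag}(1+zc,1)$ can be a product of elementary matrices only if $c$ maps to $0$ in $\mathbb F_2[F^{ab}]$. The element $c_j$ does, and a single group element does not.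

**Step 2: untwist.** This proves (a). As $p_2$ is onto, each elementary factor of $D$ lifts to an elementary matrix over $\Lambda_2$, so $D=p_2(E)$ with $E\in GL_2(\Lambda_2)$. In row vectors,
$$P_j\oplus\Lambda=\{(Y_1,Y_2)\in\Lambda_1^2\times\Lambda_2^2:\ p_1(Y_1)D=p_2(Y_2)\}.$$
The map $(Y_1,Y_2)\mapsto(Y_1,Y_2E^{-1})$ is left $\Lambda$-linear, and the condition becomes $p_1(Y_1)=p_2(Y_2E^{-1})$. So it is an isomorphism onto $\{(Y_1,Y_2'):p_1(Y_1)=p_2(Y_2')\}=\Lambda^2$. This proves Proposition 1(a).

**Step 3: record the isomorphism by four ring elements.** They will be the attaching data of a $3$-cell. Let $(\xi_j,\eta_j)\in\Lambda^2$ be the image of $(0,1)\in P_j\oplus\Lambda$, and write the projection $\Lambda^2\cong P_j\oplus\Lambda\to\Lambda$ as $(y,y')\mapsto y\xi_j^*+y'\eta_j^*$. Then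
$$\xi_j\xi_j^*+\eta_j\eta_j^*=1,\qquad \Lambda^2/\Lambda(\xi_j,\eta_j)\cong P_j.\tag{3.1}$$

## 4. The twist survives semilinear bijections

Let $\theta\in\mathrm{Aut}(\pi)$ and let $\psi:P_j\to P_l$ be a $\theta$-semilinear bijection. We show $j=l$.

**Step 1: turn $\psi$ into two units.** The center of $\pi$ is $C_4$, so $\theta(x)=x^{\pm1}$ and $\theta(x^2)=x^2$. Hence $\theta$ preserves the ideals $(x^2-1)$, $(x^2+1)$, $(x^2-1,2)$ and induces automorphisms $\theta_i$ of $\Lambda_i$ ($i=0,1,2$) compatible with $p_1,p_2$.

For a unit $w$, both projections $P(w)\to\Lambda_i$ are onto. Given $y_1$, solve $p_2(y_2)=p_1(y_1)w$. Given $y_2$, solve $p_1(y_1)=p_2(y_2)w^{-1}$. The kernel of the first projection is $0\times2\Lambda_2$. It equals $(x^2-1)P(w)$, because $x^2-1$ acts as $0$ on $\Lambda_1$ and as $-2$ on $\Lambda_2$, and $P(w)\to\Lambda_2$ is onto. In the same way the kernel of the second is $2\Lambda_1\times0=(x^2+1)P(w)$. As $\theta$ fixes $x^2$, $\psi$ carries these kernels for $P_j$ to those for $P_l$. So $\psi$ induces $\theta_i$-semilinear bijections $\Lambda_i\to\Lambda_i$. Such a map is $y\mapsto\theta_i(y)\mu_i$,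 where $\mu_i$ is the image of $1$:
$$\psi(y_1,y_2)=(\theta_1(y_1)\mu_1,\ \theta_2(y_2)\mu_2).$$
Right multiplication by $\mu_i$ is bijective. So there is $\nu$ with $\nu\mu_i=1$. Then $(\mu_i\nu-1)\mu_i=0$, and injectivity gives $\mu_i\nu=1$. Thus $\mu_i\in\Lambda_i^*$. Apply $\psi$ to an element $(1,y_2)\in P_j$, so $p_2(y_2)=w_j$. Its image lies in $P_l$, which says
$$p_1(\mu_1)\,w_l=\theta_0(w_j)\,p_2(\mu_2).\tag{4.1}$$

**Step 2: find the images of all units.** This makes (4.1) an explicit equation. Free groups are bi-orderable (a classical theorem). If $R$ is a commutative domain and $\alpha\beta=1$ in $R[F]$, then the product of the largest terms of $\alpha$ and $\beta$ is the largest term of $\alpha\beta$, the product of the smallest terms is the smallest, and neither cancels. As $\alpha\beta$ has one term, $\alpha$ and $\beta$ have one term each. So the units of $R[F]$ are the elements (unit of $R$)$\cdot f$ with $f\in F$.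

For $\Lambda_2=\mathbb Z[i][F]$ the units are $i^mf$, and $p_2(i)=x$, so $p_2(\Lambda_2^*)=\{x^mf\}$. Let $\alpha+\beta x\in\Lambda_1^*$ with $\alpha,\beta\in\mathbb Z[F]$. Setting $x=\pm1$ gives units $\alpha+\beta=\pm f_1$ and $\alpha-\beta=\pm f_2$ of $\mathbb Z[F]$. The sum $2\alpha=\pm f_1\pm f_2$ is divisible by $2$, so $f_1=f_2=f$, and the unit is $\pm f$ or $\pm xf$. So $p_1(\Lambda_1^*)=\{x^mf\}$ as well. In $\Lambda_0$ the element $x$ is central with $x^2=1$, so (4.1) becomes
$$\theta_0(w_j)=x^m f\,w_l\,f',\qquad m\in\{0,1\},\quad f,f'\in F.\tag{4.2}$$

**Step 3: compare coefficients of $1$ and $z$.** Let $\varphi\in\mathrm{Aut}(F)$ be induced by $\theta$ on $\pi/C_4=F$. For $f\in F$ we have $\theta(f)=x^{h(f)}\varphi(f)$ with some integer $h(f)$, so $\theta_0(f)\equiv\varphi(f)$ mod $z$. Also $\theta_0(z)=x^{\pm1}-1=z$, as $x^2=1$ in $\Lambda_0$. Since $z^2=0$, $\theta_0(w_j)=1+z\varphi(c_j)$. On the right side $x^m=(1+z)^m=1+mz$. So (4.2) reads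
$$1+z\varphi(c_j)=ff'+z\,(m\,ff'+fc_lf').$$
Hence $ff'=1$ and $\varphi(c_j)=m+fc_lf^{-1}$ in $\mathbb F_2[F]$. Each of $c_j,c_l$ is a sum of two distinct nontrivial group elements. So neither $\varphi(c_j)$ nor $fc_lf^{-1}$ contains the identity, thus $m=0$ and
$$\{\varphi(a^jb),\varphi(ba^j)\}=\{fa^lbf^{-1},\ fba^lf^{-1}\}.$$

**Step 4: read off $j$ from a commutator.** We have $(a^jb)(ba^j)^{-1}=a^jba^{-j}b^{-1}=[a^j,b]$. Taking the quotient of the two elements of the set, in one order or the other, gives $\varphi([a^j,b])=f[a^l,b]^{\pm1}f^{-1}$. Let $\gamma_2F\supset\gamma_3F$ be the second and third terms of the lower central series. The group $\gamma_2F/\gamma_3F$ is infinite cyclic, generated by the class of $[a,b]$. (This class has infinite order, as the integral Heisenberg group of unitriangular $3\times3$ matrices shows.) The commutator is bilinear modulo $\gamma_3F$, so $[a^j,b]$ has class $j$. Conjugation acts trivially and $\varphi$ acts by $\pm1$. So $j=\pm l$, and $j=l$ as both are positive. This proves Proposition 1(b).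

## 5. Finite complexes with second homotopy module $P_j$

**Construction.** Let $K(C_4,1)=S^\infty/C_4$ with one cell in each dimension, and let $B$ be the $3$-skeleton of $K(C_4,1)\times(S^1\vee S^1)$. It is a finite complex with $\pi_1B=\pi$ and $\pi_2B=0$, since the product is aspherical and the $3$-skeleton carries $\pi_1$ and $\pi_2$. Passing to universal covers, $\pi_2(B\vee mS^2)=\Lambda^m$ with basis $e_1,\dots,e_m$ given by the spheres. Put
$$X_j=(B\vee S^2\vee S^2)\cup_{\phi_j}e^3,\qquad [\phi_j]=\xi_je_1+\eta_je_2 .$$
Then $\pi_1(X_j)=\pi$, and by (3.1)
$$\pi_2(X_j)=H_2(\widetilde X_j)=\Lambda^2/\Lambda(\xi_j,\eta_j)\cong P_j .$$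
An equivalence $P_2(X_j)\simeq P_2(X_l)$ would give a semilinear bijection $P_j\to P_l$. By Proposition 1(b), the $P_2(X_j)$, $j\ge1$, are pairwise inequivalent.

**Whitehead torsion, recalled.** For a group $H$ let $\mathrm{Wh}(H)=K_1(\mathbb Z[H])/\{\pm h\}$. A finite contractible based free complex over $\mathbb Z[H]$ has a torsion in $\mathrm{Wh}(H)$, additive in short exact sequences of based complexes. A homotopy equivalence $f$ of finite connected complexes has a torsion $\tau(f)$, that of the mapping cone of its cellular chain map on universal covers. For an inclusion $A\subset X$ it is the torsion $\tau(X,A)$ of $C_*(\widetilde X,\widetilde A)$. One calls $f$ *simple* if $\tau(f)=0$, and we write $\simeq_s$. Torsion depends only on the homotopy class of $f$, and $\tau(f\circ g)=\tau(f)+f_*\tau(g)$. PL homeomorphisms and the inclusions to which a polyhedron collapses are simple. Homotopic attaching maps give simple-equivalent complexes. The cone of an isomorphism of based complexes with matrices $A_i$ in degree $i$ has torsion $\pm\sum(-1)^i[A_i]$. For example, the self-equivalence of $B\vee S^2$ that is the identity on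 $B$ and represents $x e_1$ on the sphere is simple, since $[x]=0$ in $\mathrm{Wh}(\pi)$.

**Lemma 2.** $X_j\vee S^2$ is simple-homotopy equivalent to $B\vee S^2\vee S^2$.

**Step 1: straighten the attaching map algebraically.** The aim is an automorphism of $\Lambda^3$ that carries $\xi_je_1+\eta_je_2$ to $e_3$ and is visibly elementary. Let $\alpha$ be the composite of
$$e_1\mapsto e_1+\xi_j^*e_3,\quad e_2\mapsto e_2+\eta_j^*e_3,\quad e_3\mapsto e_3,$$
followed by
$$e_1\mapsto e_1,\quad e_2\mapsto e_2,\quad e_3\mapsto e_3-\xi_je_1-\eta_je_2 .$$
Both are products of elementary matrices. By (3.1) the first map sends $\xi_je_1+\eta_je_2$ to $\xi_je_1+\eta_je_2+(\xi_j\xi_j^*+\eta_j\eta_j^*)e_3=\xi_je_1+\eta_je_2+e_3$, and the second sends this to $e_3$.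

**Step 2: realize $\alpha$ by a map.** Let $h:B\vee3S^2\to B\vee3S^2$ be the identity on $B$ and represent $\alpha(e_i)$ on the $i$-th sphere. Then $h\phi_j$ represents $\alpha(\xi_je_1+\eta_je_2)=e_3$, so it is homotopic to the inclusion $\iota_3$ of the third sphere. Using this homotopy on an outer collar of the $3$-cell and the identity inside, $h$ extends to
$$\hat h:\ X_j\vee S^2=(B\vee3S^2)\cup_{\phi_j}e^3\ \longrightarrow\ (B\vee3S^2)\cup_{\iota_3}e^3$$
of degree $1$ on the $3$-cell.

**Step 3: compute the torsion.** The point is that $\hat h$ is the identity on $B$, so only relative chains matter. On cellular chains of universal covers relative to $\widetilde B$, $\hat h$ is $\alpha$ in degree $2$ and $1$ in degree $3$; the homotopy on the collar may run over $3$-cells of $B$, but these vanish in the relative complex. So $\hat h$ is an isomorphism on $\pi_1$ and on the homology of universal covers, and hence a homotopy equivalence. The mapping cone of $\hat h_*$ has the cone of $\mathrm{id}_{C_*(\widetilde B)}$ as a based subcomplex, with torsion $0$. The quotient is the cone of the relative map, with torsion $\pm[\alpha]=0$.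 So $\hat h$ is simple. Its target is $B\vee S^2\vee S^2\vee D^3$, which collapses to $B\vee S^2\vee S^2$. $\square$

## 6. Boundaries of thickenings in Euclidean space

Fix $(k,q)$ with $k=3,\ q\ge7$ or $k=2,\ q\ge6$. In both cases
$$q\ge6,\qquad q\ge2k+1,\qquad q-k-1\ge3 .$$
In this section, a *polyhedron* is a compact connected polyhedron of dimension $\le k$. For a polyhedron $X$ in the interior of a PL $q$-manifold, $N(X)$ is a regular neighborhood. Recall that $N(X)$ collapses to $X$, that it is unique up to PL homeomorphism, and that $N(X)\setminus X\cong\partial N(X)\times[0,1)$. If $X$ is a full subcomplex of a triangulation, its closed simplicial neighborhood in the first derived is a regular neighborhood.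

**Lemma 3.** Let $X\subset\mathbb R^q$ be a polyhedron. Then $\partial N(X)$ is a closed connected orientable PL $(q-1)$-manifold, the inclusion $\partial N(X)\to N(X)$ is $3$-connected, and $P_2(\partial N(X))\simeq P_2(X)$.

*Proof.* By general position a map $(D^i,S^{i-1})\to(N(X),N(X)\setminus X)$ can be pushed off $X$ rel boundary if $i+k<q$, that is, if $i\le q-k-1$. As $q-k-1\ge3$, the inclusion $N(X)\setminus X\to N(X)$ is $3$-connected. The space $N(X)\setminus X\cong\partial N(X)\times[0,1)$ retracts to $\partial N(X)$, so $\partial N(X)\to N(X)\simeq X$ is $3$-connected. In particular $\partial N(X)$ is connected. It is orientable because it bounds a codimension-$0$ submanifold of $\mathbb R^q$. $\square$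

**Lemma 4.** Let $Y\subset\mathbb R^q$ and $P$ be polyhedra and $f:P\to Y$ a simple homotopy equivalence. Then $f$, as a map into $\mathrm{int}\,N(Y)$, is homotopic to a PL embedding $g$, and $N(g(P))\cong N(Y)$.

This is the step that turns a simple equivalence into a homeomorphism. The embedding $g$ exists by general position, since $q\ge2k+1$. Let $N=N(Y)$, $N_1=N(g(P))\subset\mathrm{int}\,N$ and $C=N\setminus\mathrm{int}\,N_1$, so $\partial C=\partial N\sqcup\partial N_1$. We show that $C$ is an $s$-cobordism.

**Step 1: fundamental groups.** This lets all universal covers come from that of $N$. $C$ is a deformation retract of $N\setminus g(P)$, because $N_1\setminus g(P)\cong\partial N_1\times[0,1)$. So $C\to N$ is $3$-connected by general position, as in Lemma 3. So are $\partial N\to N$ and $\partial N_1\to N_1$. The inclusion $N_1\to N$ is a homotopy equivalence, since $g\simeq f$ in $N$ and $P\to N_1$, $f$, $Y\to N$ are homotopy equivalences. In $\partial N_1\to C\to N$ the second map and the composite (through $N_1$) are isomorphisms on $\pi_1$, so $\partial N_1\to C$ is one. In $\partial N\to C\to N$ the second map and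 the composite are isomorphisms on $\pi_1$, so $\partial N\to C$ is one.

**Step 2: $C$ is an $h$-cobordism.** Let $\Lambda'=\mathbb Z[\pi_1N]$ and triangulate so that all spaces are subcomplexes. By Step 1 the universal cover of $N$ restricts to the universal covers of $C,\partial N,N_1,\partial N_1$. The simplices of $N$ not in $N_1$ are those of $C$ not in $\partial N_1$, so
$$C_*(N,N_1;\Lambda')=C_*(C,\partial N_1;\Lambda')\tag{6.1}$$
as based free complexes. The left side is acyclic. So $C_*(C,\partial N_1;\Lambda')$ is a finite free acyclic complex, hence contractible, and its cohomology vanishes too. By Poincaré–Lefschetz duality ($C$ is orientable), $H_*(C,\partial N;\Lambda')\cong H^{q-*}(C,\partial N_1;\Lambda')=0$. So both ends include by homotopy equivalences.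

**Step 3: its torsion is zero.** By (6.1), $\tau(C,\partial N_1)=\tau(N,N_1)=\tau(\iota)$ with $\iota:N_1\to N$ the inclusion. The map $g:P\to N_1$ is a PL homeomorphism onto $g(P)$ followed by an inclusion to which $N_1$ collapses, so it is simple. $Y\hookrightarrow N$ is simple for the same reason, and $f$ is simple. From $\iota\circ g\simeq(Y\hookrightarrow N)\circ f$ and the composition formula, $\tau(\iota)=0$.

**Step 4: conclude.** By the PL $s$-cobordism theorem, valid as $\dim C=q\ge6$, $C\cong\partial N_1\times I$ rel $\partial N_1$. So $N=N_1\cup C\cong N_1$. $\square$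

**Lemma 5.** Let $A\subset\mathbb R^q$ be a polyhedron, $S_1,\dots,S_m\subset\mathbb R^q$ PL $2$-spheres and $\alpha_1,\dots,\alpha_m$ PL arcs, with $A,S_1,\dots,S_m$ pairwise disjoint and the $\alpha_i$ pairwise disjoint. Suppose that $\alpha_i$ joins a point of $A$ to a point of $S_i$ and is otherwise disjoint from $A\cup\bigcup S_l$. Put $P=A\cup\bigcup\alpha_i\cup\bigcup S_i$. Then, with $\natural$ the boundary connected sum,
$$N(P)\cong N(A)\,\natural\,m(S^2\times D^{q-2}),\qquad \partial N(P)\cong\partial N(A)\,\#\,m(S^2\times S^{q-3}).$$

**Step 1: describe neighborhoods by dual cells.** This makes all intersections combinatorial. Triangulate a large cube with $P$ in its interior by a complex $T$ in which $A$, the $S_i$ and the $\alpha_i$ are subcomplexes. Let $T'$ be the first derived. There $P$, $A$ and the $S_i$ are full subcomplexes. For a simplex $\sigma$ of $T'$ let $D(\sigma)$ be its dual cell, the union of the simplices of the derived $T''$ spanned by barycenters of chains $\tau_0<\dots<\tau_t$ with $\sigma\le\tau_0$. For $\sigma$ meeting the interior of the cube it is a PL ball of dimension $q-\dim\sigma$. Different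 vertices $u,w$ have $D(u)\cap D(w)=D(uw)$ if $uw$ is an edge of $T'$, and empty otherwise. The cells $D(u)$ have disjoint interiors.

For $X=P,A,S_i$ we have $N(X)=\bigcup_{u\in X}D(u)$, the union over the vertices $u$ of $T'$ in $X$. To see this, recall that the simplicial neighborhood of $X$ in $T''$ consists of the faces of chains that contain a simplex of $X$. If $\tau_0$ has a vertex $u\in X$, then we may put $u$ in front of $\tau_0<\dots<\tau_t$ (if it is not already there), so this chain is such a face. Conversely, if $\sigma\in X$ can be inserted into the chain or occurs in it, then either $\sigma\le\tau_0$ or $\tau_0\le\sigma$, and in both cases $\tau_0$ has a vertex in $X$.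

**Step 2: the arcs become $q$-balls attached along two faces.** Let $w_0,\dots,w_{r+1}$ be the consecutive vertices of $T'$ on $\alpha_i$, $w_0\in A$, $w_{r+1}\in S_i$. Here $r\ge1$, since $T'$ subdivides every edge of $T$. Let $1\le s\le r$. A simplex of $T'$ that contains $w_s$ and has all its vertices in $P$ lies in $P$ by fullness, hence in $A$, some $S_l$ or some $\alpha_l$. As $w_s$ lies on $\alpha_i$ only, it lies in $\alpha_i$. So the only vertices of $P$ adjacent to $w_s$ are $w_{s\pm1}$, and $w_{s-1},w_s,w_{s+1}$ do not span a simplex. Therefore $H_i=D(w_1)\cup\dots\cup D(w_r)$ is a chain of $q$-balls in which consecutive ones meet in a common boundary $(q-1)$-ball and others are disjoint. These faces are disjoint from each other, and $H_i$ is a $q$-ball. It meets $N(A)$ exactly in $D(w_0w_1)$ and $N(S_i)$ exactly in $D(w_rw_{r+1})$. These two $(q-1)$-balls are disjoint: for $r=1$ because $w_0,w_1,w_2$ span no triangle, for $r\ge2$ because $w_0$ and $w_r$ are not adjacent. They lie in the boundaries of both sides. For $\partial H_i$ this holds because they are disjoint from the gluing faces inside $H_i$. For $\partial N(A)$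 and $\partial N(S_i)$ it holds because the points are limits of interior points of $D(w_1)$, respectively $D(w_r)$, which lie outside.

**Step 3: nothing else meets.** By the same adjacency statement $H_i$ is disjoint from $H_l$ and $N(S_l)$ for $l\ne i$. An edge between a vertex of $A$ and one of $S_i$, or between vertices of different spheres, would lie in $P$ by fullness, hence in some arc; but no two consecutive vertices of an arc are of this kind, as $r\ge1$. So $N(A),N(S_1),\dots,N(S_m)$ are pairwise disjoint.

**Step 4: conclude.** $N(P)$ is obtained from $N(A),N(S_1),\dots,N(S_m)$ by joining them with balls along boundary $(q-1)$-balls, so it is their boundary connected sum. $S_i$ has codimension $q-2\ge3$, so it is unknotted (Zeeman), and $N(S_i)\cong S^2\times D^{q-2}$. This has orientation-reversing homeomorphisms, so the sums do not depend on orientations. The boundary of a boundary connected sum is the connected sum of the boundaries. $\square$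

**Construction of $M_j$ and $Q$.** Let $n\ge6$, $q=n+1\ge7$, $k=3$. Every finite CW complex is simple-homotopy equivalent to a finite simplicial complex of the same dimension (Cohen, *A Course in Simple-Homotopy Theory*, §7), and every polyhedron embeds in $\mathbb R^q$ by general position. Let $Y\subset\mathbb R^q$ be a polyhedron simple-equivalent to $B\vee S^2\vee S^2$ and put $Q=\partial N(Y)$. Let $X_j'$ be a polyhedron simple-equivalent to $X_j$ and let $P=X_j'\cup(\text{arc})\cup S^2$, which is simple-equivalent to $X_j\vee S^2$. By Lemma 2 there is a simple equivalence $P\to Y$. Lemma 4 gives an embedding $g:P\to\mathrm{int}\,N(Y)\subset\mathbb R^q$ with $N(g(P))\cong N(Y)$. Put $M_j=\partial N(gX_j')$. By Lemma 5 with $m=1$ and Lemma 3,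
$$M_j\#W_n\cong Q\quad\text{for all }j\ge1,\qquad P_2(M_j)\simeq P_2(X_j).\tag{6.2}$$
The manifolds $M_j$ and $Q$ are closed, connected and orientable by Lemma 3. $W_n$ has an orientation-reversing homeomorphism (reflect $S^2$), so the unoriented homeomorphism type of $M_j\#W_n$ does not depend on the orientations chosen.

## 7. Nonadjacent colors carry a bounded 2-type: $n\ge7$

It remains to bound the $2$-type of $M$ in terms of $G(M)$. Let $\Gamma$ be a crystallization of $M^n$, $n\ge3$, with $p$ vertices and $\rho_\varepsilon(\Gamma)=\rho$. Relabel the colors so that $\varepsilon=(0,1,\dots,n)$, with indices and colors mod $n+1$.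

**Definition (residues).** For $C\subset\Delta_n$, $\Gamma_C$ has all vertices of $\Gamma$ and the edges with colors in $C$. Its components are the *$C$-residues* and $g_C$ is their number. For $J\ne\emptyset$, two $n$-simplices of $K=K(\Gamma)$ share their face with label set $J$ exactly when a path with colors outside $J$ joins them. So the simplices with label set $J$ correspond to the $(\Delta_n\setminus J)$-residues, and there are $g_{\Delta_n\setminus J}$ of them. For $I\subset\Delta_n$, $K(I)$ is the subcomplex of all simplices with labels in $I$. In the two-vertex gem of $S^n$ all $g_C=1$ for $C\neq\emptyset$, and $K(I)$ with $|I|=4\le n$ is one tetrahedron.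

**Step 1: $K(I)$ with four colors sees the $2$-type.** For $\emptyset\ne I\subsetneq\Delta_n$,
$$\pi_i(M,K(I))=0\quad\text{for } i\le|I|-1,\tag{7.1}$$
so $K(I)\hookrightarrow M$ is $3$-connected if $|I|=4$. Let $I^c=\Delta_n\setminus I$. The barycentric coordinates $t_c$ ($c\in\Delta_n$) agree on identified faces, so they are functions on $|K|$. Put $s=\sum_{c\in I}t_c$; then $K(I)=\{s=1\}$ and $K(I^c)=\{s=0\}$. On $\{s>0\}$ the homotopy
$$t_c\mapsto(1-\lambda)t_c+\lambda t_c/s\ \ (c\in I),\qquad t_c\mapsto(1-\lambda)t_c\ \ (c\notin I),\qquad 0\le\lambda\le1,$$
is a deformation retraction of $M\setminus K(I^c)$ onto $K(I)$. As $\dim K(I^c)=n-|I|$, general position in $M$ pushes any map $(D^i,S^{i-1})\to(M,M\setminus K(I^c))$ with $i\le|I|-1$ off $K(I^c)$, rel boundary.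

So it is enough to bound the number of simplices of $K(I)$ for one set $I$ of four colors. This cannot work for arbitrary $I$: in dimension $3$ all lens spaces $L(m,1)$, $m\ge2$, have $G=1$ by Gagliardi's theorem, and infinitely many groups $\pi_1$ occur. The choice of $I$ has to use the cyclic order.

**Step 2: count residues of three colors.** For distinct $i,j,k$,
$$g_{ij}+g_{jk}+g_{ik}-\tfrac p2=2g_{ijk}.\tag{7.2}$$
Let $\Xi$ be an $\{i,j,k\}$-residue. Then $|K(\Xi)|$ is a closed connected surface, the link of the corresponding $(n-3)$-simplex. A point inside that simplex has link $S^{n-4}*|K(\Xi)|$, which is $S^{n-1}$ because $|K|$ is a PL manifold. Joining with $S^{n-4}$ shifts reduced homology by $n-3$, so $|K(\Xi)|$ has the homology of $S^2$ and Euler characteristic $2$. If $\Xi$ has $p_\Xi$ vertices, then $K(\Xi)$ has $p_\Xi$ triangles, $3p_\Xi/2$ edges and one vertex for each bicolored cycle of $\Xi$. So $2$ is the number of bicolored cycles of $\Xi$ minus $p_\Xi/2$. Sum over $\Xi$.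

**Step 3: a defect bounded by $\rho$.** Put
$$\delta_i=g_{i-1,i+1}-g_{i-1,i,i+1}.$$
Then
$$\delta_i\le\rho.\tag{7.3}$$
$\Gamma_{\Delta_n\setminus\{i\}}$ is connected because $\Gamma$ is a crystallization. With the induced cyclic order of its $n\ge3$ colors it embeds regularly in a closed connected surface $F_i$, and the Euler characteristic formula for $n$ colors gives
$$\chi(F_i)-\chi(F_\varepsilon)=g_{i-1,i+1}-g_{i-1,i}-g_{i,i+1}+\tfrac p2=2\delta_i,$$
where the last equality is (7.2) for $i-1,i,i+1$. Since $\chi(F_i)\le2$ and $\chi(F_\varepsilon)=2-2\rho$, (7.3) follows.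

**Step 4: deleting one color creates few components.** For a $C$-residue $R$ with $i-1,i,i+1\in C$, let $\delta_i(R)$ be the number of $\{i-1,i+1\}$-cycles in $R$ minus the number of $\{i-1,i,i+1\}$-residues in $R$. Each of those residues contains at least one such cycle, so $\delta_i(R)\ge0$, and $\sum_R\delta_i(R)=\delta_i$ over all $C$-residues. The claim is:
$$\text{deleting the } i\text{-edges from } R \text{ leaves at most } 1+\delta_i(R) \text{ components; hence } g_{C\setminus\{i\}}\le g_C+\delta_i.\tag{7.4}$$
Let $\Xi\subset R$ be an $\{i-1,i,i+1\}$-residue with $r_\Xi$ cycles of colors $\{i-1,i+1\}$. As $\Xi$ is connected, some $r_\Xi-1$ of its $i$-edges connect these cycles to each other. Choosing such edges for all $\Xi$ gives $\sum_\Xi(r_\Xi-1)=\delta_i(R)$ edges. Add them to $R$ minus its $i$-edges. The two ends of any $i$-edge of $R$ lie in one $\Xi$, so they are still connected, and the graph is connected. Removing $\delta_i(R)$ edges from a connected graph leaves at most $1+\delta_i(R)$ components. Summing over $R$ gives the second claim.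

**Step 5: nonadjacent colors.** If $J\subset\Delta_n$ contains no two cyclically adjacent colors, then
$$g_{\Delta_n\setminus J}\le1+|J|\rho.\tag{7.5}$$
Delete the colors of $J$ one at a time, starting from $g_{\Delta_n}=1$. The neighbors $i\pm1$ of each $i\in J$ are never deleted, so (7.4) and (7.3) apply at each step.

**Theorem A.** Let $n\ge7$ and $g\ge0$. The manifolds $M^n$ with $G(M)\le g$ realize only finitely many homotopy types $P_2(M)$.

*Proof.* Take $\Gamma$ and $\varepsilon$ with $\rho\le g$, and $I=\{0,2,4,6\}$. No two of these colors are cyclically adjacent, as $n\ge7$. By (7.5), $K(I)$ has at most $\sum_{\emptyset\ne J\subset I}(1+|J|g)=15+32g$ simplices. It is determined by which simplices are faces of which, a finite amount of data, so there are finitely many possible $K(I)$. By (7.1), $P_2(M)\simeq P_2(K(I))$. $\square$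

For $g=0$ the bound is $15$, the number of simplices of one tetrahedron, in agreement with the two-vertex gem.

**Proof of Theorem 1.** Let $n\ge7$. By Section 5 and (6.2) the $P_2(M_j)$ are pairwise inequivalent. By Theorem A, for each $g$ only finitely many $j$ satisfy $G(M_j)\le g$, so $G(M_j)\to\infty$. By (6.2), $G(M_j\#W_n)=G(Q)$ does not depend on $j$. So for all but finitely many $j$, $G(M_j\#W_n)=G(Q)<G(M_j)\le G(M_j)+G(W_n)$. $\blacksquare$

## 8. Diagonals of squares: the 2-type bound for $n\ge5$

Where does Section 7 stop when $n=6$? Seven colors on a circle contain at most three pairwise nonadjacent ones. With $|I|=3$, for instance $I=\{0,2,4\}$, which is nonadjacent for $n\ge5$, (7.1) makes $K(I)\to M$ an isomorphism on $\pi_1$ but only surjective on $\pi_2$. This bounds $\pi_1$, and our $M_j$ all have the same $\pi_1$. With four colors, two are adjacent, say $0$ and $1$. After deleting $0$, the neighbor $0$ of $1$ is missing and (7.4) no longer applies, so the number of $01$-edges is not bounded a priori. The way out is to accept possibly many such edges and to show that almost all of them are redundant up to homotopy.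

**Theorem A′.** The conclusion of Theorem A holds for every $n\ge5$.

Let $\Gamma,\varepsilon,\rho\le g$ be as in Section 7, and $I=\{0,1,3,4\}$. By (7.1), $P_2(M)\simeq P_2(K(I))$. $K(I)$ has $4$ vertices. The pairs $03,04,13,14$ are nonadjacent since $n\ge5$, so by (7.5) there are at most $1+2\rho$ edges of each of these four types; call them *sides*. Call the $01$-edges and the $34$-edges *diagonals*. Each triangle (label set $013$, $014$, $034$ or $134$) contains exactly one diagonal. Each tetrahedron contains exactly one $01$-diagonal and one $34$-diagonal.

**Step 1: all but boundedly many diagonals lie in only two triangles.** This isolates a part of bounded size. Let $v$ be a $01$-diagonal and $R_v$ its $\{2,\dots,n\}$-residue. The $013$-triangles containing $v$ correspond to the components of $R_v$ minus its $3$-edges, and the $014$-triangles to the components of $R_v$ minus its $4$-edges. The colors $2,3,4,5$ lie in $\{2,\dots,n\}$, so (7.4) applies. There is at least one and at most $1+\delta_3(R_v)$ triangle $013$ at $v$, and at least one and at most $1+\delta_4(R_v)$ triangle $014$. Call $v$ *exceptional* if $\delta_3(R_v)+\delta_4(R_v)>0$.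 Since $\sum_v\delta_3(R_v)=\delta_3\le\rho$ and $\sum_v\delta_4(R_v)=\delta_4\le\rho$, there are at most $2\rho$ exceptional $v$, contained in at most $2\cdot2\rho+2\rho=6\rho$ triangles.

The same holds for $34$-diagonals $w$, with $\{0,1,2,5,\dots,n\}$-residues $R_w$ and deletion of color $0$ (neighbors $n,1$) or $1$ (neighbors $0,2$); these neighbors are available. Here *exceptional* means $\delta_0(R_w)+\delta_1(R_w)>0$.

Let $K_b$ be the subcomplex of all vertices, all sides, the exceptional diagonals and the triangles containing them. It is connected, because there is a side of each type. The number of its simplices is bounded in terms of $g$, so there are finitely many possible $K_b$.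

**Step 2: a cell structure with squares.** This replaces each non-exceptional diagonal by one $2$-cell. Let $c$ be the $4$-cycle $0$-$3$-$1$-$4$-$0$ in the boundary of the tetrahedron $[0,1,3,4]$. It bounds both $[013]\cup[014]$ and $[034]\cup[134]$. Identify both with one square $Sq$, rel $c$. A *disc* over a diagonal $d$ is the label-preserving map $Sq\to K(I)$ given by a choice of one triangle of each of the two types containing $d$. Over a non-exceptional $d$ there is exactly one disc $D_d$. The open diagonal and the two open triangles containing it form one open $2$-cell, attached along $c$ to sides in $K_b$. Every triangle lies in $K_b$ or in one such cell, so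
$$K(I)=K_b\cup\{\text{2-cells }D_d:\ d\text{ non-exceptional}\}\cup\{\text{tetrahedra}\}$$
is a CW structure. A tetrahedron $t$ is a $3$-cell attached by $(t',t''):Sq\cup_cSq\to K(I)$, where $t',t''$ are the discs formed by its faces over its $01$- and its $34$-diagonal. They have the same boundary map on $c$, and $t$ provides a homotopy rel $c$ from $t'$ to $t''$.

**Step 3: a graph of non-exceptional diagonals.** It tells which squares can be pushed into $K_b$. Let $\mathcal G$ have as nodes the non-exceptional diagonals and one extra node $*$. A tetrahedron with two non-exceptional diagonals gives an edge joining them. A tetrahedron with exactly one gives an edge from it to $*$. We claim: *if a component $H$ does not contain $*$, then all diagonals lie in $H$, and none is exceptional.*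

For a vertex $y$ of $\Gamma$ let $t(y)$ be the tetrahedron of its $(\Delta_n\setminus I)$-residue, with diagonals $v(y)$ (type $01$) and $w(y)$ (type $34$). If one of them is in $H$, then $t(y)$ gives an edge that does not end in $*$, so the other is in $H$ too. Hence
$$\{y:v(y)\in H\}=\{y:w(y)\in H\}.$$
This set is nonempty. Edges of colors other than $0,1$ preserve $v(y)$, so it is closed under them. Edges of colors other than $3,4$ preserve $w(y)$, so it is closed under them as well. It is closed under all colors, and $\Gamma$ is connected, so it contains all vertices. Every diagonal is some $v(y)$ or $w(y)$, so it lies in $H$.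

**Step 4: the case where exceptional diagonals exist.** By Step 3, $\mathcal G$ is connected. Take a spanning tree rooted at $*$, choosing one tetrahedron for each tree edge, and let
$$K'=K_b\cup\{\text{all }D_d\}\cup\{\text{tree tetrahedra}\}.$$
At a leaf $d\ne*$ exactly one $3$-cell $t$ of $K'$ involves $D_d$, and its attaching map passes over the open cell $D_d$ exactly once, homeomorphically. So $D_d$ is a free face of $t$, and $K'$ deformation retracts onto $K'$ minus these two open cells. Removing leaves one after another gives a deformation retraction $r:K'\to K_b$.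

Follow the tree from $d$ to the root. Each tetrahedron on the way gives a homotopy rel $c$ to the next disc, and the last one gives a homotopy to a disc in $K_b$. So $D_d$ is homotopic rel $c$ in $K'$ to a disc in $K_b$. Apply $r$, which is the identity on $K_b$: $r\circ D_d$ is homotopic rel $c$ in $K_b$ to that disc of $K_b$. Discs over exceptional diagonals lie in $K_b$ already.

$K(I)$ is $K'$ with the non-tree tetrahedra attached. So it is homotopy equivalent to $K_b$ with $3$-cells attached along maps $(d',d''):Sq\cup_cSq\to K_b$, where $d',d''$ are discs of $K_b$ with equal boundary. For given $K_b$ there are finitely many such pairs. If several $3$-cells are attached by the same map, then after attaching the first the others are attached by null-homotopic maps, so they contribute wedge summands $S^3$. Retracting these to a point is a $3$-connected map and does not change $P_2$. Hence $P_2(K(I))$ is determined by $K_b$ and a subset of a finite set that depends on $K_b$.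

**Step 5: the case without exceptional diagonals.** Now $K_b$ is a graph made of the sides. The node $*$ is isolated, and by Step 3 the other nodes form one component. Take a spanning tree of it rooted at a diagonal $d_0$, and define $K'$ as before. As in Step 4, $K'$ deformation retracts to $K_b\cup D_{d_0}$, and all discs are homotopic rel $c$ in $K'$ to $D_{d_0}$. After the retraction the remaining $3$-cells are attached by maps homotopic to $(D_{d_0},D_{d_0})$. Such a map factors through $Sq$, so it is null-homotopic. Hence $P_2(K(I))\simeq P_2(K_b\cup D_{d_0})$, where $D_{d_0}$ is attached along one of finitely many label-preserving maps $c\to K_b$.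

In both cases there are finitely many possibilities for $P_2(M)$, which proves Theorem A′. $\square$

**Proof of Theorem 2(i).** Statement (6.2) holds for $n=6$. Use Theorem A′ instead of Theorem A in the proof of Theorem 1. $\blacksquare$

## 9. Dimension five: thickenings of 2-complexes in $\mathbb R^6$

For $n=5$ we have $q=6$, so Section 6 allows only $k=2$, while the $X_j$ are $3$-dimensional. We need $2$-complexes, and we take them from the literature.

**Quoted theorem** (M. Lustig, *Infinitely many pairwise homotopy inequivalent 2-complexes $K_i$ with fixed $\pi_1K_i$ and $\chi(K_i)$*, J. Pure Appl. Algebra 88 (1993)). There are finite connected $2$-complexes $K_0,K_1,\dots$, pairwise homotopy inequivalent, with isomorphic fundamental groups and equal Euler characteristics.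

(Another such family, with trefoil group and Euler characteristic $1$, is given by J. Harlander and J. A. Jensen, Algebr. Geom. Topol. 6 (2006) 2163–2173.) Collapsing a maximal tree in each $1$-skeleton, we may assume that the $K_i$ are presentation complexes of finite presentations.

**Step 1: the $P_2(K_i)$ are pairwise inequivalent.** This feeds Theorem A′. Suppose $P_2(K_i)\simeq P_2(K_l)$. Since $K_l\to P_2(K_l)$ is $3$-connected and $\dim K_i=2$, the map $K_i\to P_2(K_i)\simeq P_2(K_l)$ lifts up to homotopy to a map $K_i\to K_l$, which induces isomorphisms on $\pi_1$ and $\pi_2$. The universal covers are simply connected and $2$-dimensional with $H_2=\pi_2$, so the lifted map of universal covers is a homology isomorphism. So $K_i\to K_l$ is a homotopy equivalence, and $i=l$.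

**Step 2: for each $i$ there is $a=a_i$ with $K_i\vee aS^2\simeq_sK_0\vee aS^2$.** This replaces Lemma 2. Let $\langle X\mid R\rangle$ and $\langle Y\mid S\rangle$ be the presentations of $K_i$ and $K_0$, and fix an isomorphism of the groups. For $y\in Y$ let $w_y$ be a word in $X$ representing $y$, and for $x\in X$ let $v_x$ be a word in $Y$ representing $x$. To the first complex add, for each $y$, the generator $y$ and the relator $y=w_y$. This attaches a $1$-cell and a $2$-cell running over it once, an elementary expansion. Then add the relators $S$ and $x=v_x$. They hold in the group, so the $2$-cells are attached along null-homotopic loops. As homotopic attaching maps give simple-equivalent complexes, this is, up to simple equivalence, a wedge with $|S|+|X|$ copies of $S^2$. Symmetrically, $K_0$ wedged with $|R|+|Y|$ spheres is simple-equivalent to the same complex, that of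
$$\langle X\cup Y\mid R,\ S,\ y=w_y,\ x=v_x\rangle .$$
The Euler characteristics agree: $1-|X|+|R|=1-|Y|+|S|$, so $|S|+|X|=|R|+|Y|$. This is $a_i$.

**Step 3: pass to manifolds.** Let $q=6$, $k=2$, and let $K_i'$ be $2$-dimensional polyhedra simple-equivalent to $K_i$ (Cohen, as in Section 6). Being $2$-dimensional, they have room for any number of disjoint arcs to be attached. Embed $K_0'$ in $\mathbb R^6$ and put $L=\partial N(K_0')$. Fix $i\ge1$ and $a=a_i$. Let $Y\subset\mathbb R^6$ be the union of $K_0'$, $a$ $2$-spheres and $a$ arcs as in Lemma 5, placed in general position. Let $P$ be $K_i'$ with $a$ $2$-spheres attached along $a$ disjoint arcs. By Step 2 there is a simple equivalence $P\to Y$, and Lemma 4 gives an embedding $g$ of $P$ with $N(g(P))\cong N(Y)$. Put $M_i=\partial N(gK_i')$. Lemma 5, applied to both sides, and Lemma 3 give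
$$M_i\#a_iW_5\cong L\#a_iW_5,\qquad P_2(M_i)\simeq P_2(K_i).\tag{9.1}$$
Again orientations do not matter, as $W_5=S^2\times S^3$ has an orientation-reversing homeomorphism.

**Proof of Theorem 2(ii).** If $I_5$ held, then (9.1) would give $G(M_i)+a_iG(W_5)=G(L)+a_iG(W_5)$, so $G(M_i)=G(L)$ for all $i\ge1$. By Step 1 and (9.1) the $P_2(M_i)$ are pairwise inequivalent, so infinitely many $2$-types would occur with $G\le G(L)$. This contradicts Theorem A′ for $n=5$. So $I_5$ is false.

More precisely, the argument uses $I_5$ only to split off the summands $W_5$ one at a time. So for some $i$ and some $0\le b<a_i$, one of the pairs $(L\#bW_5,W_5)$, $(M_i\#bW_5,W_5)$ is a counterexample. $\blacksquare$
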